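# Dimension-free weak type $(1,1)$ bounds for Gaussian Riesz transforms of first and second order

## 1. Three polynomials on Gaussian space

Let $\gamma_n$ be the probability measure $d\gamma_n(y)=e^{-\pi|y|^2}\,dy$ on $\mathbb R^n$. The coordinates are independent under $\gamma_n$, and
$$\int x_1^2\,d\gamma_n=\frac1{2\pi},\qquad \int x_1^4\,d\gamma_n=\frac3{4\pi^2},\qquad \int|x_1|\,d\gamma_n=2\int_0^\infty xe^{-\pi x^2}dx=\frac1\pi .$$
On $L^2(\gamma_n)$ the adjoint of $\partial_i=\partial_{x_i}$ is $\partial_i^*=-\partial_i+2\pi x_i$. The Ornstein–Uhlenbeck operator is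
$$L=\frac12\sum_{i=1}^n\partial_i^*\partial_i=-\frac12\Delta+\pi\langle x,\nabla\rangle .$$

Take $f=x_1$. Then $Lf=\pi f$, so $L^{-1/2}f=\pi^{-1/2}x_1$, and differentiating gives $\partial_1L^{-1/2}f=\pi^{-1/2}$, a constant.

Take $f=x_1x_2$, for $n\ge2$. Here $\Delta f=0$ and $\langle x,\nabla f\rangle=2f$, so $Lf=2\pi f$ and $\partial_1\partial_2L^{-1}f=1/(2\pi)$, again a constant. Also $\|f\|_{L^1(\gamma_n)}=1/\pi^2$.

Take $f_n=|x|^2-\frac n{2\pi}$. Then $Lf_n=-n+2\pi|x|^2=2\pi f_n$, so $\nabla^2L^{-1}f_n=\frac1\pi I$. This matrix has Hilbert–Schmidt norm $\sqrt n/\pi$. As $f_n$ is a sum of $n$ independent centered variables of variance $\frac3{4\pi^2}-\frac1{4\pi^2}=\frac1{2\pi^2}$, we have $\|f_n\|_1\le\|f_n\|_2=\sqrt n/(\pi\sqrt2)$.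

We compare the size of the output with the $L^1$ norm of the input, measuring the output by $\sup_{\alpha>0}\alpha\,\gamma_n(|\text{output}|>\alpha)$. For an output of constant size $c$ this supremum is $c$. So the three ratios are:

* for $x_1$: $\pi^{-1/2}\big/\pi^{-1}=\sqrt\pi\approx1.77$;
* for $x_1x_2$: $\frac1{2\pi}\big/\frac1{\pi^2}=\frac\pi2\approx1.57$;
* for $f_n$ and the full Hessian: at least $\sqrt2$. As $n\to\infty$ the ratio tends to $\sqrt\pi$: by the central limit theorem $f_n/\sqrt n$ converges in law to a centered Gaussian of variance $\frac1{2\pi^2}$, the second moments are bounded, so $\|f_n\|_1/\sqrt n\to\frac1{\pi\sqrt2}\sqrt{2/\pi}=\frac1{\pi\sqrt\pi}$.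

In the last example output and input both grow like $\sqrt n$, and the ratio does not notice the dimension. Is this true for every $f$? Or can a cleverly chosen $f$ in high dimension have a ratio as large as we like?

## 2. The weak type inequalities and their constants

The operator $L$, defined first on test functions $C_c^\infty(\mathbb R^n)$, has a nonnegative self-adjoint closure on $L^2(\gamma_n)$, also called $L$. It generates the Hermite semigroup, given by the Mehler formula
$$e^{-tL}f(x)=\int_{\mathbb R^n}f\big(e^{-\pi t}x+\sqrt{1-e^{-2\pi t}}\,z\big)e^{-\pi|z|^2}\,dz. \tag{1}$$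
That $L$ is the closure of its restriction to $C_c^\infty$ means that $C_c^\infty$ is a *core*: each $u\in\mathcal D(L)$ is a limit of test functions $u_k$ in the graph norm, that is, $u_k\to u$ and $Lu_k\to Lu$ in $L^2(\gamma_n)$.

**Definition (Gaussian Riesz transforms).** On functions orthogonal to the constants,
$$R_j=\partial_jL^{-1/2}\quad(1\le j\le n),\qquad R_{ij}=\partial_i\partial_jL^{-1}\quad(1\le i,j\le n).$$
We extend them to all of $L^2(\gamma_n)$ by $R1=0$. Estimates for the extended operators include those for functions orthogonal to the constants. Unless we say otherwise, $L^2$ spaces are real.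

The problem comes from "Problems of Harmonic Analysis in high dimensions." It takes the following as known. The Gaussian Riesz transforms satisfy dimension-free $L^p(\gamma_n)$ estimates for $p>1$. For each fixed $n$ those of first and second order are weakly bounded on $L^1(\gamma_n)$: $\gamma_n(|Rf|>\lambda)\le\frac{C_n}\lambda\|f\|_1$. Those of third and higher order are not even weakly bounded on $L^1(\gamma_n)$. The problem is to determine whether $C_n$ can be chosen independent of $n$ and of the indices, for the $R_j$ and for the $R_{ij}$. The answer is yes for both.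

**Theorem 1.** For all $n$, all $\alpha>0$ and all real $f\in L^2(\gamma_n)$:

1. $\gamma_n\big((\sum_j|R_jf|^2)^{1/2}>\alpha\big)\le\frac{2\sqrt2}\alpha\|f\|_{L^1(\gamma_n)}$. In particular this holds for each $|R_jf|$.
2. $\gamma_n\big((\sum_{i,j}|R_{ij}f|^2)^{1/2}>\alpha\big)\le\frac4\alpha\|f\|_{L^1(\gamma_n)}$. In particular this holds for each $|R_{ij}f|$.
3. If $i\ne j$, then $\gamma_n(|R_{ij}f|>\alpha)\le\frac2\alpha\|f\|_{L^1(\gamma_n)}$.

For complex $f$ the same holds with the constants multiplied by $\sqrt2$. All these operators extend by continuity to $L^1(\gamma_n)$ with the same constants.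

The examples of Section 1 show that the constants in parts 1 and 2 cannot be lowered below $\sqrt\pi$, and the constant in part 3 cannot be lowered below $\pi/2$.

## 3. What cubes cost in dimension $n$

The first thing to try is the Calderón–Zygmund argument. Recall it for Lebesgue measure. Given $f\ge0$ and a height $\lambda$, select the maximal dyadic cubes $Q$ on which the average of $f$ exceeds $\lambda$; then $\sum|Q|\le\|f\|_1/\lambda$. Write $f=g+\sum_Qb_Q$, where $b_Q$ equals $f$ minus its average on $Q$, and is $0$ off $Q$. The good part $g$ is treated in $L^2$. For the bad part one uses that $b_Q$ has mean zero to estimate its image away from $Q$, say off the doubled cube $2Q$. On $\bigcup 2Q$ one estimates nothing and only uses that this set is small.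

The dimension enters twice. On a selected cube the average is controlled only through the parent cube, which gives $g\le2^n\lambda$. And the set that is thrown away satisfies only $|\bigcup2Q|\le2^n\|f\|_1/\lambda$. For $\gamma_n$ the second step is worse, since there is no doubling constant even for $n=1$: for $R\ge2$,
$$\gamma_1\big((R-2,R+2)\big)\ge\tfrac12e^{-\pi(R-3/2)^2},\qquad\gamma_1\big((R-1,R+1)\big)\le2e^{-\pi(R-1)^2},$$
and the quotient of the two measures is at least $\frac14e^{\pi(R-5/4)}$, which is unbounded in $R$.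

The argument thus stops at the enlargement of the bad set: the image of $b_Q$ leaks out of $Q$, and we pay for a neighborhood. We would like a decomposition $f=g+b$ with

* $\|g\|_2^2\le\lambda\|f\|_1$, with constant exactly $1$;
* the image of $b$ is *exactly zero* outside a set of measure at most $\|f\|_1/\lambda$.

The transforms have the shape "differential operator times negative power of $L$." If $b=Lw$, the image of $b$ under $\nabla^2L^{-1}$ is $\nabla^2w$, and this vanishes almost everywhere where $w$ vanishes. So we should look for a bad part of the form $Lw$ where $w$ lives on a small set.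

## 4. Spreading an excess of mass: a computation on the line

On $\mathbb R$ with Lebesgue measure put $B=-\frac{d^2}{dx^2}$ and $f=s\,1_{[-a,a]}$ with $s>\lambda$. We look for $w\ge0$ such that $g=f-Bw=f+w''$ satisfies $0\le g\le\lambda$ and equals $\lambda$ wherever $w>0$. By symmetry we try $\{w>0\}=(-b,b)$ with $b>a$ and $g=\lambda1_{(-b,b)}$. Then
$$w''=-(s-\lambda)\ \text{ on }|x|<a,\qquad w''=\lambda\ \text{ on }a<|x|<b,\qquad w(\pm b)=w'(\pm b)=0.$$
The outer piece is $w=\frac\lambda2(b-|x|)^2$. The inner piece is $w=w(0)-\frac{s-\lambda}2x^2$, with $w(0)=\frac\lambda2(b-a)^2+\frac{s-\lambda}2a^2$ by continuity. Equality of the derivatives at $x=a$ requires $\lambda(b-a)=(s-\lambda)a$, that is, $b=as/\lambda$, and this is indeed larger than $a$. With this $b$ the function $w$ is $C^1$, nonnegative, and $w''$ is bounded.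

The excess of $f$ over the height $\lambda$ has been spread out until the density is $\lambda$ on $(-b,b)$. No mass is lost, so
$$\lambda\,|\{w>0\}|=2\lambda b=2as=\|f\|_1 .$$
The bad part $f-g=-w''$ vanishes off $(-b,b)$, and so does any derivative of $w$ of order at most two. Both wishes of Section 3 hold with constant $1$. We now set up a framework in which this can be done for $L$ and for $L^{1/2}$.

## 5. Sub-Markovian semigroups and local operators

**Definition (sub-Markovian semigroup).** A self-adjoint $B\ge0$ on $L^2(\mu)$ *has sub-Markovian semigroup* if for all $t>0$ and $h\in L^2(\mu)$, $0\le h\le1$ implies $0\le e^{-tB}h\le1$.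

On the two-point set $\{a,b\}$ with counting measure, compare
$$B=\begin{pmatrix}1&-1\\-1&1\end{pmatrix},\quad e^{-tB}=\frac12\begin{pmatrix}1+e^{-2t}&1-e^{-2t}\\1-e^{-2t}&1+e^{-2t}\end{pmatrix};\qquad B'=\begin{pmatrix}1&1\\1&1\end{pmatrix},\quad e^{-tB'}=\frac12\begin{pmatrix}1+e^{-2t}&e^{-2t}-1\\e^{-2t}-1&1+e^{-2t}\end{pmatrix}.$$
Both follow from the eigenvectors $(1,1)$ and $(1,-1)$. The first matrix exponential has nonnegative entries and row sums $1$, so it is sub-Markovian. The second has negative entries and is not.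

**Theorem 2.** Let $(X,\mu)$ be $\sigma$-finite and let $B\ge0$ be self-adjoint on $L^2(\mu)$ with sub-Markovian semigroup. Let $H$ be a separable real Hilbert space and $D:\mathcal D(B)\to L^2(\mu;H)$ linear with

* (i) $\|Du\|_2\le K\|Bu\|_2$ for some $K>0$;
* (ii) (locality) if $u\in\mathcal D(B)$ and $u\ge0$, then $Du=0$ a.e. on $\{u=0\}$.

Let $T:L^2(\mu)\to L^2(\mu;H)$ be the bounded operator with $TBu=Du$ for $u\in\mathcal D(B)$ and $T=0$ on $\ker B$. Then
$$\mu(|Tf|_H>\alpha)\le\frac{2K}\alpha\|f\|_1\qquad(f\in L^1\cap L^2\text{ real},\ \alpha>0).$$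
For complex $f$ (and the complexified $T$) this holds with $2\sqrt2K$.

*The operator $T$ exists.* If $Bu=Bu'$, then (i) applied to $u-u'$ gives $Du=Du'$. Hence $Bu\mapsto Du$ is well defined and linear on $\operatorname{ran}B$, with norm at most $K$. It extends uniquely to $\overline{\operatorname{ran}B}=(\ker B)^\perp$, and we set $T=0$ on $\ker B$. So $\|T\|\le K$.

To get a feeling for (ii): on the line, $u=(x^+)^2$ has $u''=2\cdot1_{\{x>0\}}$ a.e., which vanishes a.e. on $\{u=0\}$. On the two-point set, with $B$ as above, $D=B$ is not local: $u=(1,0)\ge0$ has $Bu=(1,-1)$, which is not zero at the point $b$, where $u=0$.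

Only $D$ has to be local. The operator $B$ may be nonlocal, as $L^{1/2}$ is going to be. The decomposition that we want is the following.

**Lemma 1 (obstacle decomposition).** Let $B$ be as in Theorem 2, $\varepsilon,\lambda>0$ and $0\le f\in L^1\cap L^2$. There is $w\in\mathcal D(B)$, $w\ge0$, such that $g:=f-(B+\varepsilon)w$ satisfies
$$0\le g\le\lambda,\qquad\int g\,d\mu\le\int f\,d\mu,\qquad g=\lambda\ \text{ a.e. on }\{w>0\}.$$
In particular $\mu(w>0)\le\lambda^{-1}\|f\|_1$ and $\|g\|_2^2\le\lambda\int g\,d\mu\le\lambda\|f\|_1$.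

The two consequences are immediate: $\lambda\,\mu(w>0)=\int_{\{w>0\}}g\le\int f$, and $g^2\le\lambda g$.

Why $\varepsilon$? With $B=L$ we have $\int Lw\,d\gamma_n=\langle w,L1\rangle=0$. With $\varepsilon=0$ the integrals of $f$ and $g$ would therefore agree, and $g\le\lambda$ would force $\|f\|_1\le\lambda$. A large $f$ has no room to be spread out, and $\varepsilon w$ absorbs the rest. The two-point $B$ shows both regimes. Let $f=(s,0)$ with $s>\lambda$, and note that $(B+\varepsilon)w=\big((1+\varepsilon)w_a-w_b,\,(1+\varepsilon)w_b-w_a\big)$.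

* If $s\le(2+\varepsilon)\lambda$, take $w=\big(\frac{s-\lambda}{1+\varepsilon},0\big)$. Then $g=(\lambda,w_a)$ and $w_a\le\lambda$. The point $b$ has received mass although $w_b=0$: $B$ is not local.
* If $s>(2+\varepsilon)\lambda$, solve $(B+\varepsilon)w=(s-\lambda,-\lambda)$. Adding and subtracting the coordinates gives $w_a+w_b=\frac{s-2\lambda}\varepsilon$ and $w_a-w_b=\frac s{2+\varepsilon}>0$. Then $w_b=\frac12\big(\frac{s-2\lambda}\varepsilon-\frac s{2+\varepsilon}\big)>0$ exactly because $s>(2+\varepsilon)\lambda$. Now $g=(\lambda,\lambda)$ and $\mu(w>0)=2<s/\lambda$.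

## 6. How the decomposition gives Theorem 2

Assume Lemma 1 for now.

**Step 1. Insert $\varepsilon$ into $T$.** The purpose is to have an operator that maps $(B+\varepsilon)w$ to $Dw$. Put $T^\varepsilon=TB(B+\varepsilon)^{-1}$. By the spectral theorem $\|B(B+\varepsilon)^{-1}\|\le1$, so $\|T^\varepsilon\|\le K$. For $w\in\mathcal D(B)$,
$$T^\varepsilon(B+\varepsilon)w=TBw=Dw. \tag{2}$$
As $\varepsilon\to0$, $\frac b{b+\varepsilon}\to1_{\{b>0\}}$ boundedly for $b\ge0$, so $B(B+\varepsilon)^{-1}$ converges strongly to the projection onto $(\ker B)^\perp$. Since $T=0$ on $\ker B$, $T^\varepsilon\to T$ strongly.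

**Step 2. Decompose a real $f$.** The purpose is to handle the sign. Let $f\in L^1\cap L^2$ be real. Apply Lemma 1 to $f^+$ and to $f^-$, with results $w_+,g_+$ and $w_-,g_-$. Put $g=g_+-g_-$ and $\Omega=\{w_+>0\}\cup\{w_->0\}$. Then $f=g+(B+\varepsilon)(w_+-w_-)$ and $\mu(\Omega)\le\lambda^{-1}(\|f^+\|_1+\|f^-\|_1)=\lambda^{-1}\|f\|_1$. Since $g_\pm\ge0$, $g^2\le g_+^2+g_-^2$, so $\|g\|_2^2\le\lambda\|f\|_1$.

**Step 3. Estimate $T^\varepsilon f$.** The purpose is to see that the bad part costs only $\mu(\Omega)$. By (2), $T^\varepsilon f=T^\varepsilon g+Dw_+-Dw_-$. By locality (ii), $Dw_+=Dw_-=0$ a.e. off $\Omega$, so $T^\varepsilon f=T^\varepsilon g$ a.e. there. By Chebyshev's inequality,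
$$\mu(|T^\varepsilon f|>\alpha)\le\mu(\Omega)+\mu(|T^\varepsilon g|>\alpha)\le\frac{\|f\|_1}\lambda+\frac{K^2\lambda\|f\|_1}{\alpha^2}. \tag{3}$$
The right side is smallest for $\lambda=\alpha/K$, where it equals $2K\|f\|_1/\alpha$.

**Step 4. Let $\varepsilon\to0$.** The purpose is to return to $T$. Choose a sequence $\varepsilon\to0$ along which $T^\varepsilon f\to Tf$ a.e. in $H$. If $|Tf|>\alpha$ at such a point, then $|T^\varepsilon f|>\alpha$ eventually, so $1_{\{|Tf|>\alpha\}}\le\liminf1_{\{|T^\varepsilon f|>\alpha\}}$ a.e. Fatou's lemma gives $\mu(|Tf|>\alpha)\le2K\|f\|_1/\alpha$.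

**Step 5. Complex $f$.** The purpose is to track the constant. Decompose $\operatorname{Re}f$ and $\operatorname{Im}f$ as in Step 2, let $\Omega$ be the union of the four sets, and let $g$ be the complex combination of the two good parts. Since $|\operatorname{Re}f|+|\operatorname{Im}f|\le\sqrt2|f|$, we get $\mu(\Omega)\le\sqrt2\|f\|_1/\lambda$ and $\|g\|_2^2\le\sqrt2\lambda\|f\|_1$. The complexified operators have the same norm bound $K$, because $|T(u+iv)|^2=|Tu|^2+|Tv|^2$ for real $u,v$. The right side of (3) is multiplied by $\sqrt2$, and the constant becomes $2\sqrt2K$. This proves Theorem 2, given Lemma 1. $\square$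

## 7. Truncations and the quadratic form of $B$

To prove Lemma 1 we will test equations with functions such as $w^-$ and $\min(w,\kappa)$. This section says what that yields. Write $T_t=e^{-tB}$ and $u\wedge k=\min(u,k)$. We also write $w^+=\max(w,0)$ and $w^-=\max(-w,0)$.

**Step 1. Positivity and mass.** We need two consequences of the sub-Markov property for functions that are not bounded by $1$. Let $0\le h\in L^2$. For $k\in\mathbb N$ we have $0\le(h\wedge k)/k\le1$, so $T_t(h\wedge k)\ge0$; as $h\wedge k\to h$ in $L^2$, $T_th\ge0$. If moreover $h\in L^1$ and $\mu(F)<\infty$, then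
$$\int_FT_th\,d\mu=\langle h,T_t1_F\rangle\le\int h\,d\mu,$$
because $0\le T_t1_F\le1$. By $\sigma$-finiteness and monotone convergence, $\int T_th\,d\mu\le\int h\,d\mu$.

**Step 2. The form as a monotone limit.** The purpose is to compute with $T_t$, which sees signs, in place of $B^{1/2}$. Let $V=\mathcal D(B^{1/2})$, and put
$$\mathcal E(u,v)=\langle B^{1/2}u,B^{1/2}v\rangle\ (u,v\in V),\qquad q_t(u,v)=t^{-1}\langle u-T_tu,v\rangle\ (u,v\in L^2),\qquad q_t(u)=q_t(u,u).$$
The form $q_t$ is symmetric. For $b\ge0$, $t^{-1}(1-e^{-tb})\ge0$ is a secant slope of the concave function $t\mapsto1-e^{-tb}$ at $0$, so it increases to $b$ as $t\downarrow0$. By the spectral theorem $q_t(u)\ge0$ increases as $t\downarrow0$. It stays bounded if and only if $u\in V$, and then $q_t(u)\to\mathcal E(u,u)$. By polarization $q_t(u,v)\to\mathcal E(u,v)$ for $u,v\in V$.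

**Lemma 2.** Let $w\in V$ and $\kappa>0$. Then $w^\pm,\ w\wedge\kappa\in V$, and
$$\mathcal E(w^+,w^-)\le0,\quad\mathcal E(w,w^+)\ge\mathcal E(w^+,w^+),\quad\mathcal E(w,w^-)\le-\mathcal E(w^-,w^-),\quad\mathcal E(w,w\wedge\kappa)\ge0.$$

*Proof.* **Step 1. Positive and negative part.** This step gives the first three inequalities. Since $w^+w^-=0$ and $T_tw^+\ge0$, $q_t(w^+,w^-)=-t^{-1}\langle T_tw^+,w^-\rangle\le0$. Hence
$$q_t(w)=q_t(w^+)+q_t(w^-)-2q_t(w^+,w^-)\ge q_t(w^\pm).$$
As $t\downarrow0$ the left side stays bounded, so $w^\pm\in V$, and in the limit $\mathcal E(w^+,w^-)\le0$. Writing $w=w^+-w^-$, we get $\mathcal E(w,w^+)=\mathcal E(w^+,w^+)-\mathcal E(w^-,w^+)\ge\mathcal E(w^+,w^+)$ and $\mathcal E(w,w^-)=\mathcal E(w^+,w^-)-\mathcal E(w^-,w^-)\le-\mathcal E(w^-,w^-)$.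

**Step 2. Truncation from above.** This step gives the last inequality, which will control mass. Put $u=(w-\kappa)^+$ and $v=w\wedge\kappa$, so $w=u+v$ and $u,v\in L^2$. Since $\mu(w>\kappa)\le\kappa^{-2}\|w\|_2^2<\infty$, also $u\in L^1$. On $\{u>0\}$ we have $v=\kappa$, so $\langle u,v\rangle=\kappa\int u$. As $T_tu\ge0$ and $v\le\kappa$, $\langle T_tu,v\rangle\le\kappa\int T_tu\le\kappa\int u$. Hence $q_t(u,v)\ge0$ and $q_t(w)=q_t(u)+q_t(v)+2q_t(u,v)\ge q_t(u)+q_t(v)$. So $u,v\in V$, and $\mathcal E(u,v)\ge0$ in the limit. Therefore $\mathcal E(w,v)=\mathcal E(u,v)+\mathcal E(v,v)\ge0$. $\square$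

## 8. Solving the obstacle problem by a penalty

Lemma 1 asks for $w\ge0$ with $(B+\varepsilon)w\ge f-\lambda$, and with equality where $w>0$. The direct approach is to minimize $\frac12\mathcal E(w,w)+\frac\varepsilon2\|w\|_2^2-\int(f-\lambda)w$ over the cone $\{w\in V:w\ge0\}$. Comparing a minimizer $w$ with $w+s\varphi$, $\varphi\ge0$, one finds only that $\varphi\mapsto\mathcal E(w,\varphi)+\varepsilon\langle w,\varphi\rangle-\int(f-\lambda)\varphi$ is nonnegative on nonnegative $\varphi$. This does not say that the functional is given by an $L^2$ function, so $w\in\mathcal D(B)$ is not visible; nor is the lower bound $g\ge0$. We therefore drop the constraint and change the force. The upward force $(f-\lambda)^+$ always acts, and the downward force $(f-\lambda)^-$ is switched off gradually as $w$ falls from $\delta$ to $0$. We then have an equation with right side in $L^2$, from which the bounds on $g$ can be read off.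

*Proof of Lemma 1.* For $\delta>0$ let $\eta_\delta(s)=\min(s^+/\delta,1)$ and $H_\delta(s)=\int_0^s\eta_\delta$. Since $\eta_\delta$ is nondecreasing, $H_\delta$ is convex. Moreover $0\le H_\delta(s)\le s^2/2\delta$, and since $\eta_\delta$ is $1/\delta$-Lipschitz,
$$|H_\delta(a+h)-H_\delta(a)-\eta_\delta(a)h|\le\frac{h^2}{2\delta}. \tag{4}$$

**Step 1. A minimizer.** This step produces the approximate solution. The space $V$ is a Hilbert space with norm $\|w\|_V=(\mathcal E(w,w)+\varepsilon\|w\|_2^2)^{1/2}$, because $B^{1/2}$ is closed. On $V$ put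
$$J(w)=\tfrac12\big(\mathcal E(w,w)+\varepsilon\|w\|_2^2\big)+\int(f-\lambda)^-H_\delta(w)\,d\mu-\int(f-\lambda)^+w\,d\mu.$$
We have $0\le(f-\lambda)^-\le\lambda$, as $f\ge0$, and $0\le(f-\lambda)^+\le f\in L^2$. So $J$ is finite, and it is convex. It is continuous: for the middle term, (4) and $\eta_\delta(a)\le|a|/\delta$ give $|H_\delta(a+h)-H_\delta(a)|\le\delta^{-1}(|a||h|+h^2/2)$. It is coercive, since $J(w)\ge\frac12\|w\|_V^2-\|f\|_2\|w\|_2$ and $\|w\|_2\le\varepsilon^{-1/2}\|w\|_V$. A minimizing sequence is thus bounded and has a weakly convergent subsequence. A convex continuous functional is weakly lower semicontinuous, so the weak limit is a minimizer $w_\delta\in V$.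

**Step 2. The equation.** This step shows $w_\delta\in\mathcal D(B)$ and gives the bounds on $g$. By (4), $s\mapsto J(w_\delta+sv)$ is differentiable at $s=0$ for each $v\in V$, and the derivative is zero:
$$\mathcal E(w_\delta,v)+\varepsilon\langle w_\delta,v\rangle=\big\langle(f-\lambda)^+-(f-\lambda)^-\eta_\delta(w_\delta),\,v\big\rangle\qquad(v\in V). \tag{5}$$
The function on the right lies in $L^2$, because $(f-\lambda)^-\eta_\delta(w_\delta)\le\lambda w_\delta^+/\delta$. So $v\mapsto\langle B^{1/2}w_\delta,B^{1/2}v\rangle$ is $L^2$-continuous on $\mathcal D(B^{1/2})$. As $B^{1/2}$ is self-adjoint, $B^{1/2}w_\delta\in\mathcal D(B^{1/2})$. That is, $w_\delta\in\mathcal D(B)$ and $(B+\varepsilon)w_\delta=(f-\lambda)^+-(f-\lambda)^-\eta_\delta(w_\delta)$. Put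
$$g_\delta:=f-(B+\varepsilon)w_\delta=\min(f,\lambda)+(\lambda-f)^+\eta_\delta(w_\delta). \tag{6}$$
Since $\min(f,\lambda)+(\lambda-f)^+=\lambda$ and $0\le\eta_\delta\le1$, we get $0\le g_\delta\le\lambda$, and $g_\delta=\lambda$ on $\{w_\delta\ge\delta\}$.

**Step 3. $w_\delta\ge0$.** The constraint that we dropped holds anyway. Take $v=w_\delta^-$ in (5). Since $\eta_\delta(w_\delta)w_\delta^-=0$, the right side is $\langle(f-\lambda)^+,w_\delta^-\rangle\ge0$. By Lemma 2 the left side is at most $-\mathcal E(w_\delta^-,w_\delta^-)-\varepsilon\|w_\delta^-\|_2^2\le-\varepsilon\|w_\delta^-\|_2^2$. So $w_\delta^-=0$.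

**Step 4. $w_\delta$ decreases with $\delta$.** This will give pointwise convergence as $\delta\downarrow0$. Let $0<\delta'<\delta$ and $v=(w_{\delta'}-w_\delta)^+\in V$. Subtract the two equations (5):
$$\mathcal E(w_{\delta'}-w_\delta,v)+\varepsilon\|v\|_2^2+\int(f-\lambda)^-\big(\eta_{\delta'}(w_{\delta'})-\eta_\delta(w_\delta)\big)v\,d\mu=0.$$
The first term is at least $\mathcal E(v,v)\ge0$ by Lemma 2. On $\{v>0\}$ we have $w_{\delta'}>w_\delta$, so $\eta_{\delta'}(w_{\delta'})\ge\eta_{\delta'}(w_\delta)\ge\eta_\delta(w_\delta)$, and the integral is $\ge0$. Hence $v=0$, that is, $w_{\delta'}\le w_\delta$.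

**Step 5. Mass does not increase.** The purpose is $\int g_\delta\le\int f$. We would like to test with $1_{\{w_\delta>0\}}$, and we approximate it by $v_\kappa=\kappa^{-1}(w_\delta\wedge\kappa)\in V$, $\kappa>0$. By Lemma 2,
$$\langle f-g_\delta,v_\kappa\rangle=\mathcal E(w_\delta,v_\kappa)+\varepsilon\langle w_\delta,v_\kappa\rangle\ge0,$$
so $\int g_\delta v_\kappa\le\int fv_\kappa$. As $\kappa\downarrow0$, $v_\kappa=\min(w_\delta/\kappa,1)\uparrow1_{\{w_\delta>0\}}$, and monotone convergence gives $\int_{\{w_\delta>0\}}g_\delta\le\int_{\{w_\delta>0\}}f$. On $\{w_\delta=0\}$, (6) reads $g_\delta=\min(f,\lambda)\le f$. Together, $\int g_\delta\le\int f$, and $\|g_\delta\|_2^2\le\lambda\int g_\delta\le\lambda\|f\|_1$.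

**Step 6. The limit $\delta\downarrow0$.** This step removes the penalty. Let $\delta=1/k$ and write $w_k,g_k$. By Steps 3 and 4, $w_k$ decreases a.e. to some $w\ge0$, and also in $L^2$, by domination by $w_1$. By Step 5 the $g_k$ are bounded in $L^2$, so $g_k\rightharpoonup g$ weakly along a subsequence. The graph of the closed operator $B+\varepsilon$ is a closed subspace, hence weakly closed, and it contains $(w_k,f-g_k)$. So $w\in\mathcal D(B)$ and $(B+\varepsilon)w=f-g$.

The set $\{h\in L^2:0\le h\le\lambda\}$ is convex and closed, hence weakly closed, so $0\le g\le\lambda$. For $\mu(F)<\infty$ we have, along the subsequence, $\int_Fg=\lim\int_Fg_k\le\int f$; by $\sigma$-finiteness $\int g\le\int f$. Finally, let $\kappa>0$ and $k>1/\kappa$. Almost everywhere on $\{w>\kappa\}$ we have $w_k\ge w>1/k$, so $g_k=\lambda$ there by Step 2. Passing to the weak limit, $g=\lambda$ a.e. on $\{w>\kappa\}$. As $\kappa>0$ is arbitrary, $g=\lambda$ a.e. on $\{w>0\}$. The two bounds at the end of Lemma 1 were derived from these properties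 after its statement. $\square$

This completes the proof of Theorem 2.

## 9. Gaussian facts: subordination, Hermite polynomials, zero sets

To apply Theorem 2 we need to know that $L$ and $L^{1/2}$ have sub-Markovian semigroups, what $\ker L$ is, and that derivatives are local.

**Step 1. Sub-Markov property.** For $B=L$ it is read off from (1): $e^{-tL}h(x)$ is an average of values of $h$. For $B=L^{1/2}$ we write $e^{-tL^{1/2}}$ as an average of the operators $e^{-rL}$. For $a\ge0$ and $t>0$,
$$e^{-t\sqrt a}=\int_0^\infty e^{-ra}p_t(r)\,dr,\qquad p_t(r)=\frac t{\sqrt{4\pi r^3}}e^{-t^2/4r}\ge0. \tag{7}$$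
To check (7), substitute $r=t^2/4s^2$; the integral becomes $\frac2{\sqrt\pi}\int_0^\infty e^{-s^2-c^2/s^2}ds$ with $c=\frac12t\sqrt a$. As $s^2+c^2/s^2=(s-c/s)^2+2c$, it remains to see that $I=\int_0^\infty e^{-(s-c/s)^2}ds$ equals $\sqrt\pi/2$. For $c=0$ this is the Gaussian integral. For $c>0$ the substitution $s\mapsto c/s$ gives $I=\int_0^\infty e^{-(s-c/s)^2}\frac c{s^2}ds$, and adding the two expressions, $2I=\int_0^\infty e^{-(s-c/s)^2}\big(1+\frac c{s^2}\big)ds=\int_{-\infty}^\infty e^{-x^2}dx=\sqrt\pi$. This proves (7). With $a=0$ it says $\int_0^\infty p_t=1$. By the spectral theorem $e^{-tL^{1/2}}=\int_0^\infty e^{-rL}p_t(r)\,dr$. If $0\le h\le1$ and $0\le\varphi\in L^2(\gamma_n)$, then $\langle e^{-tL^{1/2}}h,\varphi\rangle=\int_0^\infty\langle e^{-rL}h,\varphi\rangle p_t(r)\,dr$ lies between $0$ and $\int\varphi\,d\gamma_n$. So $0\le e^{-tL^{1/2}}h\le1$.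

**Step 2. Spectrum.** The purpose is to identify $\ker L$ and to make $L^{-1/2}$ and $L^{-1}$ meaningful. Recall the normalized Hermite polynomials: in one variable $h_0=1$ and $h_k=(2\pi k)^{-1/2}\partial^*h_{k-1}$, and $h_\beta(x)=\prod_ih_{\beta_i}(x_i)$ for a multi-index $\beta$. They form an orthonormal basis of $L^2(\gamma_n)$. From $\partial\partial^*-\partial^*\partial=2\pi$ one gets by induction $\partial h_k=\sqrt{2\pi k}\,h_{k-1}$: indeed, for $k\ge1$, $\sqrt{2\pi k}\,\partial h_k=\partial^*\partial h_{k-1}+2\pi h_{k-1}=2\pi(k-1)h_{k-1}+2\pi h_{k-1}$. So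
$$\partial_ih_\beta=\sqrt{2\pi\beta_i}\,h_{\beta-e_i}, \tag{8}$$
where the right side is $0$ if $\beta_i=0$, and $\frac12\sum_i\partial_i^*\partial_ih_\beta=\pi|\beta|h_\beta$ as polynomials. Integration by parts against $\varphi\in C_c^\infty$ gives $\langle h_\beta,L\varphi\rangle=\pi|\beta|\langle h_\beta,\varphi\rangle$. Since $L$ is the closure of its restriction to $C_c^\infty$ and is self-adjoint, $h_\beta\in\mathcal D(L^*)=\mathcal D(L)$ and $Lh_\beta=\pi|\beta|h_\beta$. Hence $L$ is diagonal in the basis $(h_\beta)$, $\ker L=\ker L^{1/2}$ is the space of constants, and $L^{-1/2},L^{-1}$ are bounded on $\{1\}^\perp$.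

**Step 3. Gradients on zero sets.** The fact that will give (ii) is due to Stampacchia; see Gilbarg–Trudinger, *Elliptic PDE of Second Order*, Lemma 7.7:
$$\text{if }u\in W^{1,1}_{loc}(\mathbb R^n),\text{ then }\nabla u=0\text{ a.e. on }\{u=0\}. \tag{9}$$
Here is a short proof. Let $\theta\in C_c^\infty((-1,1))$ with $0\le\theta\le1$ and $\theta(0)=1$. For $\rho>0$ put $\Theta_\rho(s)=\int_0^s\theta(r/\rho)\,dr$, so $|\Theta_\rho|\le\rho$. By the chain rule $\nabla\Theta_\rho(u)=\theta(u/\rho)\nabla u$, so for $\varphi\in C_c^\infty$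
$$\int\theta(u/\rho)\,\nabla u\,\varphi\,dx=-\int\Theta_\rho(u)\,\nabla\varphi\,dx .$$
As $\rho\to0$ the right side tends to $0$. On the left $\theta(u/\rho)\to1_{\{u=0\}}$ pointwise, so by dominated convergence the limit is $\int1_{\{u=0\}}\nabla u\,\varphi\,dx$. Hence $1_{\{u=0\}}\nabla u=0$ a.e.

## 10. $\nabla L^{-1/2}$, $\nabla^2L^{-1}$ and $\partial_i\partial_jL^{-1}$

**Step 1. First order: $B=L^{1/2}$, $D=\nabla$, $H=\mathbb R^n$, $K=\sqrt2$.** We verify (i) and (ii) on $\mathcal D(L^{1/2})$. For $u\in C_c^\infty$,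
$$\|L^{1/2}u\|_2^2=\langle Lu,u\rangle=\tfrac12\|\nabla u\|_2^2 .$$
Next, $C_c^\infty$ is a core for $L^{1/2}$. Indeed $\mathcal D(L)$ is a core for $L^{1/2}$, by spectral truncation. And for $u\in\mathcal D(L)$, $\|L^{1/2}u\|_2^2\le\|Lu\|_2\|u\|_2$, so approximation by test functions in the graph norm of $L$ implies approximation in the graph norm of $L^{1/2}$. Now let $u\in\mathcal D(L^{1/2})$ and $C_c^\infty\ni u_k\to u$ in the graph norm of $L^{1/2}$. Then $\nabla u_k$ is Cauchy in $L^2(\gamma_n)$. The density of $\gamma_n$ is locally bounded above and below, so $u_k\to u$ in $L^2_{loc}$ and $\nabla u_k$ converges in $L^2_{loc}$, and its limit is the weak gradient of $u$. Thus $u\in W^{1,2}_{loc}$, $\nabla u_k\to\nabla u$ in $L^2(\gamma_n)$, and $\|\nabla u\|_2=\sqrt2\|L^{1/2}u\|_2$. This is (i), and (ii) is (9). For $f\in\{1\}^\perp$ put $u=L^{-1/2}f$; then $Tf=TL^{1/2}u=\nabla u=(R_jf)_j$, and $T1=0$. Theorem 2 with $2K=2\sqrt2$ is part 1 of Theorem 1.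

**Step 2. Second order: $B=L$, $D=\nabla^2$, $H=\mathbb R^{n\times n}$, $K=2$.** Again we verify (i) and (ii). For test functions $u,v$ we have $\langle v,Lu\rangle=\frac12\sum_i\langle\partial_iv,\partial_iu\rangle$. Also $\partial_iL=(L+\pi)\partial_i$, because $\partial_i\sum_kx_k\partial_ku=\partial_iu+\sum_kx_k\partial_k\partial_iu$. Taking $v=Lu$,
$$4\|Lu\|_2^2=2\sum_i\langle\partial_iu,\partial_iLu\rangle=2\sum_i\langle\partial_iu,(L+\pi)\partial_iu\rangle=\sum_{i,j}\|\partial_i\partial_ju\|_2^2+2\pi\sum_i\|\partial_iu\|_2^2. \tag{10}$$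
Let $u\in\mathcal D(L)$ and $C_c^\infty\ni u_k\to u$ in the graph norm of $L$. By (10) applied to differences, $u_k$ and its derivatives up to order two are Cauchy in $L^2(\gamma_n)$. As in Step 1, $u\in W^{2,2}_{loc}$, the derivatives converge to those of $u$ in $L^2(\gamma_n)$, and $\|\nabla^2u\|_2\le2\|Lu\|_2$. This is (i).

For (ii), use (9) twice. A.e. on $\{u=0\}$ we have $\partial_iu=0$ for all $i$. Since $\partial_iu\in W^{1,2}_{loc}$, also $\partial_j\partial_iu=0$ a.e. on $\{\partial_iu=0\}$. So $\nabla^2u=0$ a.e. on $\{u=0\}$. For $f\in\{1\}^\perp$ and $u=L^{-1}f$ we get $Tf=\nabla^2u=(R_{ij}f)_{i,j}$, and $T1=0$. Theorem 2 with $2K=4$ is part 2.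

**Step 3. Mixed second order: $i\ne j$, $B=L$, $D=\partial_i\partial_j$, $H=\mathbb R$, $K=1$.** The purpose is the better constant. Locality was shown in Step 2. By (8), $\partial_i\partial_jh_\beta=2\pi\sqrt{\beta_i\beta_j}\,h_{\beta-e_i-e_j}$, and
$$2\pi\sqrt{\beta_i\beta_j}\le\pi(\beta_i+\beta_j)\le\pi|\beta| .$$
The nonzero images are mutually orthogonal, so for a polynomial $u=\sum c_\beta h_\beta$ we get $\|\partial_i\partial_ju\|_2^2=\sum4\pi^2\beta_i\beta_jc_\beta^2\le\sum\pi^2|\beta|^2c_\beta^2=\|Lu\|_2^2$. For $u\in\mathcal D(L)$ the partial Hermite sums $u_N$ converge to $u$ in the graph norm of $L$. By Step 2, $\|\nabla^2(u-u_N)\|_2\le2\|L(u-u_N)\|_2\to0$, so $\partial_i\partial_ju_N\to\partial_i\partial_ju$ in $L^2(\gamma_n)$. Hence $\|\partial_i\partial_ju\|_2\le\|Lu\|_2$ on $\mathcal D(L)$, which is (i). Here $T=R_{ij}$, and Theorem 2 with $2K=2$ is part 3.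

**Step 4. Complex $f$.** The last statement of Theorem 2 multiplies each constant by $\sqrt2$. Note that $L^1\cap L^2=L^2(\gamma_n)$, as $\gamma_n$ is a probability measure.

**Step 5. Extension to $L^1(\gamma_n)$.** Finally we leave $L^2$. Let $T$ be one of the operators above, with constant $C$. Let $f\in L^1(\gamma_n)$ and $L^2(\gamma_n)\ni f_k\to f$ in $L^1$. Then
$$\gamma_n(|T(f_k-f_l)|>\alpha)\le\frac C\alpha\|f_k-f_l\|_1,$$
so $Tf_k$ is Cauchy in measure and converges in measure to a limit, called $Tf$. The limit does not depend on the sequence, since two sequences can be interlaced, and for $f\in L^2$ the constant sequence shows that it agrees with the original $Tf$. Pass to a subsequence that converges a.e. As in Step 4 of Section 6, Fatou's lemma gives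
$$\gamma_n(|Tf|>\alpha)\le\liminf_k\frac C\alpha\|f_k\|_1=\frac C\alpha\|f\|_1 .$$
This completes the proof of Theorem 1. $\square$

## 11. The power $L^{3/2}$ is not sub-Markovian

Third order Gaussian Riesz transforms are not weakly bounded on $L^1(\gamma_n)$, so something must break if one writes $D=\nabla^3$ and $B=L^{3/2}$ in the argument above. What breaks is the sub-Markov property, and this can be seen by hand in dimension one.

Suppose $S=e^{-tL^{3/2}}$ were sub-Markovian for some $t>0$. Then $Sh\ge0$ for all $0\le h\in L^2(\gamma_1)$ (Step 1 of Section 7), and $S1=1$. Apply this to $h=(x-a)^2$ for every rational $a$: almost everywhere $S(x^2)-2aS(x)+a^2\ge0$ for all rational $a$, hence for all real $a$. Taking $a=S(x)$ pointwise, $S(x^2)\ge(Sx)^2$ a.e. But $x$ and $x^2-\frac1{2\pi}$ are eigenfunctions of $L$ with eigenvalues $\pi$ and $2\pi$, so with $c=\pi^{3/2}$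
$$S(x^2)-(Sx)^2=e^{-2\sqrt2\,ct}\Big(x^2-\frac1{2\pi}\Big)+\frac1{2\pi}-e^{-2ct}x^2 .$$
Since $2\sqrt2>2$, the coefficient of $x^2$ is negative, and the expression is negative for large $|x|$. This is a contradiction. The same computation with $L$ in place of $L^{3/2}$ has coefficient $e^{-2\pi t}-e^{-2\pi t}=0$, and with $L^{1/2}$ the coefficient $e^{-\sqrt{2\pi}\,t}-e^{-2\sqrt\pi\,t}$ is positive; there is no contradiction in these two cases, in agreement with Step 1 of Section 9.
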